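# Vertex-distinguishing VI-total colorings: two possible values for the chromatic number

## 1. The theorem $\zeta(G)\le\chi_{vt}^{vi}(G)\le\zeta(G)+1$

**Theorem 1.** Let $G$ be a simple graph of order at least $2$ and let $l=\zeta(G)$. Then $G$ has an $(l+1)$-VDVIT coloring in which only $l$ of the colors occur on edges. Hence
$$\zeta(G)\le\chi_{vt}^{vi}(G)\le\zeta(G)+1 .$$

So $\chi_{vt}^{vi}(G)$ is always $\zeta(G)$ or $\zeta(G)+1$. This was posed as a conjecture; the problem is taken from the article "Vertex-distinguishing I- and VI-total colorings of $Sm\vee Fn$, $Sm\vee Wn$ and $Fn\vee Wn$". Let us unpack the terms. All graphs are finite, and $[k]=\{1,\dots,k\}$.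

**Definition (VI-total coloring).** Let $G$ have vertex set $V$ and edge set $E$. A *VI-total coloring* of $G$ using $k$ colors is a map $f:V\cup E\to[k]$ such that any two distinct edges with a common endpoint get different colors. Nothing is required of the colors of vertices: adjacent vertices may agree, and a vertex may agree with an edge at it.

**Definition (color set, VDVIT).** The *color set* of a vertex $x$ is the set (not multiset)
$$C(x)=\{f(x)\}\cup\{f(e): e\in E \text{ incident with } x\}.$$
If $C(u)\ne C(v)$ for all pairs of distinct vertices, adjacent or not, then $f$ is *vertex-distinguishing*, and we call it a *$k$-VDVIT coloring*. The least $k$ for which one exists is $\chi_{vt}^{vi}(G)$.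

The edges at $x$ have $\deg x$ different colors, and the vertex color adds at most one more. So
$$|C(x)|\in\{\deg x,\ \deg x+1\}. \tag{1}$$
The vertex color is thus an optional extra element: $f(x)$ may repeat a color of an edge at $x$ (if there is one), or it may be new.

**Definition ($\zeta$).** Let $\delta,\Delta$ be the minimum and maximum degree and $n_i$ the number of vertices of degree $i$. Then $\zeta(G)$ is the least $l$ such that
$$\binom l i+\binom l{i+1}+\dots+\binom l{i+s+1}\ \ge\ n_i+n_{i+1}+\dots+n_{i+s}\qquad\text{for all }\delta\le i\le i+s\le\Delta,\ s\ge0. \tag{2}$$

Each left side contains $\binom l{i+1}$ with $i+1\ge1$, which tends to infinity with $l$, so such an $l$ exists. Since $\binom lj$ is nondecreasing in $l$, (2) stays true for all larger $l$.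

*Example.* Let $G$ be the path on three vertices, so $n_1=2$, $n_2=1$. For $l=1$ the case $i=1,s=0$ reads $1+0\ge2$, false. For $l=2$ the cases are $2+1\ge2$ (for $i=1,s=0$), $1+0\ge1$ (for $i=2,s=0$) and $2+1+0\ge3$ (for $i=1,s=1$), all true. So $\zeta=2$. Two colors suffice: color the edges $1$ and $2$ and let each leaf repeat the color of its edge. The color sets are $\{1\},\{1,2\},\{2\}$, whatever color the middle vertex gets.

**The lower bound.** Condition (2) is pure counting. Suppose a $k$-VDVIT coloring exists. The vertices with degree in $[i,i+s]$ have distinct color sets, which by (1) are subsets of $[k]$ with sizes in $[i,i+s+1]$. So (2) holds with $l=k$, and therefore $\zeta(G)\le k$. The content of Theorem 1 is that counting is wrong by at most one.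

## 2. Edgeless graphs and complete graphs

**Edgeless graphs.** Let $G$ be $n\ge2$ isolated vertices. The only case of (2) is $\binom l0+\binom l1\ge n$, so $\zeta(G)=n-1$. But every color set is a singleton, so $\chi_{vt}^{vi}(G)=n=\zeta(G)+1$. Here the loss comes from the empty set: $\zeta$ counts it, but it is never a color set. This small nuisance will reappear once in the proof.

**Complete graphs.** They show that neither value can be omitted, even for connected graphs.

**Proposition 2.** For $n\ge2$ we have $\zeta(K_n)=n$. Moreover $\chi_{vt}^{vi}(K_n)=n$ if $n$ is odd or $n=2$, and $\chi_{vt}^{vi}(K_n)=n+1$ if $n\ge4$ is even.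

*Proof.* *The value of $\zeta$.* All $n$ vertices have degree $n-1$, so (2) is the single inequality $\binom l{n-1}+\binom ln\ge n$. For $l\le n-1$ the left side is at most $1$, and $n\ge2$. For $l=n$ it is $n+1$. So $\zeta(K_n)=n$, and $\chi_{vt}^{vi}(K_n)\ge n$.

*$n$ odd.* Let the vertices and the colors be the elements of $\mathbb Z_n$, and give edge $ij$ the color $i+j$. Edges at $i$ get different colors. The colors at $i$ are all $i+j$ with $j\ne i$, so exactly the color $2i$ is missing. Since $n$ is odd, the elements $2i$ are distinct. Let each vertex repeat the color of an incident edge. Then $C(i)=\mathbb Z_n\setminus\{2i\}$, and these sets are distinct.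

*$n=2$.* Color the edge $1$ and the vertices $1$ and $2$; the color sets are $\{1\}$ and $\{1,2\}$.

*$n\ge4$ even, lower bound.* Suppose there is an $n$-VDVIT coloring. Each vertex $x$ sees $n-1$ colors on its edges, so exactly one color $m(x)$ is missing there, and $C(x)$ is $[n]\setminus\{m(x)\}$ or $[n]$. At most one vertex has $C(x)=[n]$. For a color $c$, the edges of color $c$ form a matching, so the number of vertices incident with one of them is even. As $n$ is even, $\{x:m(x)=c\}$ has even size. Take a nonempty such class. It has at least two vertices. At most one of them has color set $[n]\setminus\{c\}$, and at most one has color set $[n]$. So the class has exactly two vertices, one of which has color set $[n]$. Only one vertex of $G$ can have that color set, so there is only one nonempty class, and $n=2$, a contradiction.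

*$n\ge4$ even, upper bound.* $\chi_{vt}^{vi}(K_n)\le\zeta(K_n)+1=n+1$ is Theorem 1, whose proof does not use this proposition. $\blacksquare$

## 3. Multigraphs and several extra colors per vertex

The proof of Theorem 1 uses that $G$ is simple at one place only (Lemma 4 below). It also does not care whether a vertex adds one extra color or up to $r$ of them. Carrying $r$ along costs nothing, so we prove the following at the same time. On a first reading take $r=1$.

**Theorem 3.** Let $G$ be a finite loopless multigraph with at least one vertex and $r\ge1$ an integer. Let $\chi_r(G)$ be the least $k$ for which there are a proper edge coloring $\varphi$ with colors in $[k]$ and sets $A(x)\subseteq[k]$ with $1\le|A(x)|\le r$ such that the sets $C(x)=A(x)\cup E_\varphi(x)$ are pairwise distinct. Let $\zeta_r(G)$ be the least $l\ge0$ with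
$$\sum_{j=i}^{i+s+r}\binom lj\ \ge\ n_i+\dots+n_{i+s}\qquad\text{for all }\delta\le i\le i+s\le\Delta. \tag{3}$$
Then
$$\max\{\chi'(G),\zeta_r(G)\}\ \le\ \chi_r(G)\ \le\ \max\{\chi'(G),\zeta_r(G)\}+1,$$
and the upper bound is attained by a coloring in which one color is not used on edges. (That is, with one color more than the maximum there is such a coloring, and one of its colors does not occur on edges.)

Here and below $E_\varphi(x)$ is the set of colors that $\varphi$ puts on edges at $x$. If $\varphi$ is proper, then $|E_\varphi(x)|=\deg x$. As usual $\chi'(G)$ is the least number of colors in a proper edge coloring.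

*Lower bound in Theorem 3.* Clearly $\chi_r(G)\ge\chi'(G)$. Also $\deg x\le|C(x)|\le\deg x+r$. So the vertices with degree in $[i,i+s]$ have distinct color sets with sizes in $[i,i+s+r]$, and (3) holds for $l=\chi_r(G)$. Hence $\chi_r(G)\ge\zeta_r(G)$.

For $r=1$ a set $A(x)$ is a single color, and Theorem 3 speaks about VDVIT colorings. Also $\zeta_1(G)=\zeta(G)$ for simple graphs of order at least $2$: (3) is then (2), and $l=0$ fails, because the case $i=\delta$, $i+s=\Delta$ has left side at most $1$ and right side $|V|\ge2$. To see that Theorem 3 contains Theorem 1 we need that the maximum is $\zeta(G)$.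

**Lemma 4.** If $G$ is a simple graph of order at least $2$, then $\chi'(G)\le\zeta(G)$.

*Proof.* We use two theorems on simple graphs. *Vizing's theorem*: $\chi'\le\Delta+1$. *Fournier's theorem* (J.-C. Fournier, *Cahiers CERO* 15 (1973)): if the vertices of maximum degree induce a forest, then $\chi'=\Delta$.

Let $l=\zeta(G)$. If $\Delta=0$, then $\chi'(G)=0\le l$. Let $\Delta\ge1$. The case $i=\Delta$, $s=0$ of (2) reads
$$\binom l\Delta+\binom l{\Delta+1}\ge n_\Delta\ge1,$$
so $l\ge\Delta$. If $n_\Delta\ge2$, then $l=\Delta$ is impossible, because the left side would be $1$. So $l\ge\Delta+1\ge\chi'(G)$ by Vizing. If $n_\Delta=1$, the vertices of maximum degree induce a single vertex, which is a forest. So $\chi'(G)=\Delta\le l$ by Fournier. $\square$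

**Standing assumptions.** From now on $G$ is a finite loopless multigraph with at least one vertex, $r\ge1$, and
$$l=\max\{\chi'(G),\zeta_r(G)\}.$$
Then $\chi'(G)\le l$, and (3) holds for this $l$ because binomials are nondecreasing in $l$. For $G$ simple of order at least $2$ and $r=1$, Lemma 4 gives $l=\zeta(G)$. Our task is to build the required coloring with the $l+1$ colors $[l]\cup\{\infty\}$, using $\infty$ on no edge.

## 4. Matching vertices to sets by size only

Two things come for free. There is a proper edge coloring $\varphi:E\to[l]$. And Hall's theorem gives every vertex its own set of a suitable *size*. Recall Hall: a bipartite graph with parts $V$ and $\mathcal S$ has a matching covering $V$ if and only if $|N(X)|\ge|X|$ for every $X\subseteq V$.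

**Lemma 5.** One can choose for each vertex $x$ a set $S_x\subseteq[l]$ with $\deg x\le|S_x|\le\deg x+r$ so that the $S_x$ are pairwise distinct.

*Proof.* Join $x$ to all $S\subseteq[l]$ (including $S=\emptyset$) with $\deg x\le|S|\le\deg x+r$. Let $X\subseteq V$ be nonempty and let $J$ be the set of degrees occurring in $X$. The neighbors of $X$ are exactly the subsets of $[l]$ whose size lies in $U=\bigcup_{j\in J}[j,j+r]$. Split $U$ into maximal intervals of consecutive integers. Each of them is the union of the $[j,j+r]$ with $j$ in some part of $J$. If $\alpha$ and $\beta$ are the least and greatest elements of this part, the interval is $[\alpha,\beta+r]$. The number of vertices of $X$ with degree in this part is at most $n_\alpha+\dots+n_\beta$, which by (3) is at most $\sum_{j=\alpha}^{\beta+r}\binom lj$, the number of neighbors with size in this interval. Sum over the disjoint intervals: $|X|\le|N(X)|$. $\square$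

The first plan is now to fix $\varphi$, take the $S_x$, and choose vertex colors to make $C(x)=S_x$. It fails because $C(x)$ must *contain* $E_\varphi(x)$, while Lemma 5 only knows sizes.

Nor can we fix an arbitrary $\varphi$ and run Hall's theorem with containment instead. Take $K_4$, $r=1$, $l=\zeta(K_4)=4$, and color the three perfect matchings $1,2,3$. All four vertices have $E_\varphi(x)=\{1,2,3\}$. Even with a fifth color, the only possible color sets are $\{1,2,3\}$, $\{1,2,3,4\}$, $\{1,2,3,5\}$, three sets for four vertices. So the edge coloring must be chosen well, and chosen together with the assignment of sets.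

## 5. Supply, demand and the deficit $s(D)$

To compare vertices with sets although they do not yet fit, let each set $S$ announce which color set $D\subseteq S$ on edges it is willing to serve. Then $D$ has a demand (vertices with $E_\varphi(x)=D$) and a supply (sets $S$ serving $D$). Lemma 5 makes total demand equal total supply for each size of $D$.

**Definition (state).** A *state* is a pair $\sigma=(\varphi,a)$ where $\varphi:E\to[l]$ is a proper edge coloring, and $a$ assigns to every $S\subseteq[l]$ either $\bot$ ("unassigned") or a set $a(S)\subseteq S$ with $|S\setminus a(S)|\le r$, such that for every $d\ge0$ exactly $n_d$ sets $S$ have $|a(S)|=d$ (with $n_d=0$ if no vertex has degree $d$). We call the sets $S$ *tokens*.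

*States exist.* Take any proper $\varphi:E\to[l]$ and the sets $S_x$ of Lemma 5. Let $a(S_x)$ be any subset of $S_x$ of size $\deg x$, and let $a(S)=\bot$ for all other $S$.

**Definition (deficit).** For $D\subseteq[l]$ put
$$N(D)=|\{x:E_\varphi(x)=D\}|,\qquad z(D)=|\{S:a(S)=D\}|,\qquad s(D)=N(D)-z(D).$$

Since $|E_\varphi(x)|=\deg x$, we have for every $d$
$$\sum_{|D|=d}s(D)=n_d-n_d=0. \tag{4}$$

The next lemma shows what we are aiming for: one extra color pays for a deficit of one at every $D$ simultaneously.

**Lemma 6.** If some state has $s(D)\le1$ for all $D\subseteq[l]$, then there are sets $A(x)\subseteq[l]\cup\{\infty\}$ with $1\le|A(x)|\le r$ such that the sets $A(x)\cup E_\varphi(x)$ are pairwise distinct, where $\varphi$ is the edge coloring of the state.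

*Proof.* *Lists.* For $D\subseteq[l]$ let
$$L(D)=\{S\ne\emptyset: a(S)=D\}\cup\{D\cup\{\infty\}\}.$$
Each member is nonempty, contains $D$, and has at most $r$ elements outside $D$ (the set $D\cup\{\infty\}$ has one, and $r\ge1$). The lists are pairwise disjoint: a token $S$ lies only in $L(a(S))$, the set $D\cup\{\infty\}$ determines $D$, and $\infty\notin[l]$ separates the two kinds.

*The lists are long enough: $|L(D)|\ge N(D)$.* If $D\ne\emptyset$, every $S$ with $a(S)=D$ is nonempty, so $|L(D)|=z(D)+1\ge N(D)$. If $D=\emptyset$, then (4) with $d=0$ gives $s(\emptyset)=0$, so $z(\emptyset)=N(\emptyset)=n_0$. At most one token, namely $S=\emptyset$, was discarded. So $|L(\emptyset)|\ge(n_0-1)+1=N(\emptyset)$.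

*Assignment.* For each $D$ give the $N(D)$ vertices $x$ with $E_\varphi(x)=D$ distinct sets $S_x\in L(D)$. As the lists are disjoint, all the sets $S_x$ are distinct. Put $A(x)=S_x\setminus D$ if this is nonempty. Otherwise $S_x=D$ is nonempty, and we put $A(x)=\{t\}$ with any $t\in D$. Then $1\le|A(x)|\le r$ and $A(x)\cup E_\varphi(x)=S_x$. $\square$

**Example ($K_4$, $r=1$, $l=4$).** Write $123$ for $\{1,2,3\}$ and so on. Let $\varphi$ be the coloring by three perfect matchings, with $x_1x_2$ and $x_3x_4$ the edges of color $3$. Let
$$a(123)=123,\quad a(1234)=123,\quad a(124)=124,\quad a(134)=134,$$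
and $a(S)=\bot$ otherwise. This is a state: four tokens have $|a(S)|=3$. Here $N(123)=4$, and
$$s(123)=4-2=2,\quad s(124)=-1,\quad s(134)=-1,\quad s(234)=0.$$
The deficit $2$ at $123$ is the obstruction met in Section 4. Now recolor the edge $x_3x_4$ with $4$. Then $N(123)=N(124)=2$, and $s(123)=0$, $s(124)=1$, $s(134)=-1$, $s(234)=0$. Lemma 6 applies: $L(123)=\{123,1234,123\infty\}$ and $L(124)=\{124,124\infty\}$. Giving $123,1234$ to $x_1,x_2$ and $124,124\infty$ to $x_3,x_4$ yields a $5$-VDVIT coloring of $K_4$.

We want to even out the deficits in general, so we measure their unevenness by
$$F(\sigma)=\sum_{D\subseteq[l]}s(D)^2.$$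
In the example $F$ drops from $6$ to $2$. There are finitely many states, so the minimum is attained. A state minimizing $F$ among all states is called *optimal*.

## 6. Switching along a transposition

We now look for moves that shift deficit from a set $D$ to a set obtained by exchanging one element. The natural move is to exchange two colors $b,c$ on one component of the subgraph of edges colored $b$ or $c$. Its trouble is that a path has two ends: while we repair the deficit at one end, the other end changes a deficit somewhere else, possibly for the worse. The way out is to let tokens move by the same kind of exchange, and to continue: if the other end does damage, we cancel it by flipping a further path or token, and so on until nothing has to be cancelled.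

Fix a transposition $\tau=(b\,c)$ of $[l]$. It acts on subsets of $[l]$; put $\tau\bot=\bot$. Note that $\tau D\ne D$ if and only if $D$ contains exactly one of $b,c$. Fix a state $\sigma=(\varphi,a)$.

**Definition (path units).** The edges colored $b$ or $c$ form a subgraph of maximum degree at most $2$, whose components are paths and cycles (two parallel edges colored $b$ and $c$ form a cycle). Each path component with at least one edge is a *unit*. *Flipping* it means exchanging $b$ and $c$ on this path. Its two *ends* are its two endpoints; the end $x$ is *located* at the set $E_\varphi(x)$ and has *weight* $+1$.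

The flip keeps the coloring proper, since all edges of color $b$ or $c$ at a vertex lie in the same component. An endpoint has exactly one of $b,c$ in $E_\varphi(x)$, and the flip changes $E_\varphi(x)$ to $\tau E_\varphi(x)$. An inner vertex of the path has both colors and keeps its set; vertices off the path are unaffected. A vertex $x$ is an endpoint of a path unit if and only if $E_\varphi(x)$ contains exactly one of $b,c$, and then it belongs to exactly one such unit.

**Definition (token units).** Each orbit $\{S,\tau S\}$ (of size $1$ or $2$) is a *unit*. *Flipping* it replaces $a$ on the orbit by $a'=\tau\circ a\circ\tau$, that is, $a'(S)=\tau a(\tau S)$. Its *ends* are the members $S$ of the orbit with $a(S)\ne\bot$ and $\tau a(S)\ne a(S)$. Such an end is *located* at $a(S)$ and has *weight* $-1$.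

This flip yields a legitimate state: if $a(\tau S)\ne\bot$, then $a'(S)=\tau a(\tau S)\subseteq\tau\tau S=S$ and $|S\setminus a'(S)|=|\tau S\setminus a(\tau S)|\le r$. Sizes are preserved, so the number of tokens with $|a(S)|=d$ is unchanged. Since $a'(\tau S)=\tau a(S)$, the end $S$, located at $a(S)$, becomes the end $\tau S$, located at $\tau a(S)$. We regard it as the same end, moved.

**What flips do to the deficits.** Every unit has at most two ends. Different units can be flipped independently: a path flip does not change which edges have a color in $\{b,c\}$, token orbits are disjoint, and $\varphi$ and $a$ are changed separately. So flipping any set of units yields a state. Flipping a unit moves each of its ends from its location $Y$ to $\tau Y$, with the same weight.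

If $\tau D=D$, flips do not change $s(D)$. Indeed, vertices with $E_\varphi(x)=D$ are not ends and keep their set, while ends always stay at sets not fixed by $\tau$. A token with $a(S)=D$ is replaced by $\tau S$ with $a'(\tau S)=\tau D=D$ when its orbit is flipped, so $z(D)$ is unchanged as well.

If $\tau D\ne D$, every vertex with $E_\varphi(x)=D$ is an end located at $D$, and so is every token with $a(S)=D$. Therefore $s(D)$ is the sum of the weights of the ends located at $D$.

**Definition (nodes, discrepancy, charge).** A *node* (for $\tau$) is a pair $v=\{D,\tau D\}$ with $\tau D\ne D$; say $b\in D$. Its *discrepancy* is $\operatorname{disc}(v)=s(D)-s(\tau D)$. An end of weight $\varepsilon$ has *charge* $\varepsilon$ if it is located at $D$, and $-\varepsilon$ if it is located at $\tau D$.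

So $\operatorname{disc}(v)$ is the sum of the charges, all equal to $\pm1$, of the ends at $v$. Flipping a unit keeps each of its ends at its node and negates its charge. The sum $s(D)+s(\tau D)$, the total weight at $v$, never changes. From
$$s(D)^2+s(\tau D)^2=\tfrac12\bigl(s(D)+s(\tau D)\bigr)^2+\tfrac12\bigl(s(D)-s(\tau D)\bigr)^2$$
we get, under flips for the fixed $\tau$,
$$F=\text{const}+\tfrac12\sum_v\operatorname{disc}(v)^2. \tag{5}$$

**Example (continued).** Take the first state of $K_4$ and $\tau=(3\,4)$. The sets $134$ and $234$ become: $\tau(134)=134$, $\tau(234)=234$, so they are fixed, and all ends lie at the single node $v=\{123,124\}$. The units with ends are these.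

- Path unit $x_1x_2$: two ends at $123$, charges $+1,+1$.
- Path unit $x_3x_4$: two ends at $123$, charges $+1,+1$.
- Token unit $\{123,124\}$: an end at $123$ of charge $-1$, and an end at $124$ of weight $-1$, so of charge $+1$.
- Token unit $\{1234\}$: one end at $123$, charge $-1$.

The sum of charges is $4+0-1=3=s(123)-s(124)$, as it should be. Cancel the charge of $x_1$ against that of the end $1234$, and the charge of $x_2$ against that of the end $123$. Uncancelled are $x_3$, $x_4$ and the end $124$. Starting from $x_3$, flip its unit: the other end $x_4$ is also uncancelled, and we stop. The discrepancy goes from $3$ to $-1$; this is the recoloring made in Section 5. Starting instead from the end $124$: its unit has the other end $123$, which is cancelled against $x_2$, whose unit has the other end $x_1$, which is cancelled against $1234$, whose unit has no other end. Flipping these three units takes the discrepancy from $3$ to $1$. In both cases $\operatorname{disc}(v)^2$ falls by $8$ and $F$ by $4$.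

The lemma says what such chains force in an optimal state.

**Lemma 7.** Let $\sigma$ be optimal, $v=\{D,\tau D\}$ a node for $\tau$, and $q=\operatorname{disc}(v)\ne0$. Then $|q|\le2$, and:

(i) if $|q|=2$, there is an optimal state whose function $s$ arises from that of $\sigma$ by interchanging the values at $D$ and $\tau D$;

(ii) if $|q|=1$, there is an optimal state whose $s$ arises from that of $\sigma$ by interchanging the values at $D$ and $\tau D$, and possibly also the values at the two members of exactly one other node for $\tau$.

*Proof.* **Step 1: build the chain.** At each node $w$, pair ends of opposite charge until exactly $|\operatorname{disc}(w)|$ ends, all of one charge, remain unpaired. Form a multigraph whose vertices are all the ends. Join the two ends of each two-ended unit (call them mates), and join any two paired ends. Every end has at most one mate and at most one partner, so all degrees are at most $2$.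

As $q\ne0$, there is an unpaired end $e_0$ at $v$. It has degree at most $1$, so its component is a path $P$ starting at $e_0$ (possibly $e_0$ alone). Flip all units having an end in $P$. All ends of these units lie in $P$, since mates are joined. So exactly the ends in $P$ have their charges negated.

**Step 2: only the extremities of $P$ matter.** Each pair lies entirely inside or entirely outside $P$. So its two charges are both negated or both kept, and the pair still contributes $0$ at its node. An unpaired end has degree at most $1$, so it can only be the first or last vertex of $P$. Hence discrepancies change only through $e_0$ and, possibly, the last end $e^*\ne e_0$ of $P$, if it is unpaired.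

**Step 3: count.** By optimality and (5), the change of $\sum\operatorname{disc}^2$ is at least $0$. Negating one unpaired charge at a node of discrepancy $q'$ moves $q'$ toward $0$ by $2$, to absolute value $\bigl||q'|-2\bigr|$. There are three cases.

*Only $e_0$ is unpaired in $P$.* The change is $(|q|-2)^2-q^2=4-4|q|\ge0$, so $|q|=1$. Then $\operatorname{disc}(v)$ is negated, and no other discrepancy changes.

*$e^*$ is unpaired, at a node $w\ne v$ of discrepancy $q'$.* Then $|q'|\ge1$, and the change is $(4-4|q|)+(4-4|q'|)\ge0$. So $|q|=|q'|=1$, and exactly the discrepancies of $v$ and $w$ are negated.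

*$e^*$ is unpaired, at $v$.* Then $v$ has two unpaired ends, so $|q|\ge2$, and they have the same charge. The change is $(|q|-4)^2-q^2=16-8|q|\ge0$, so $|q|=2$. Then $\operatorname{disc}(v)$ is negated, and no other discrepancy changes.

In all cases $|q|\le2$. If $|q|=2$, the third case must have occurred; if $|q|=1$, one of the first two. The sum of the two values of $s$ at each node is invariant, so negating a discrepancy interchanges the two values, and an unchanged discrepancy means unchanged values. At sets fixed by $\tau$ nothing changes. In each case the total change is $0$, so the new state is again optimal. $\square$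

## 7. Deficits on sets of equal size differ by at most two

We want $s(D)\le1$. By (4) it would be enough that $s$ varies by at most $2$ among sets of the same size (this is carried out in Section 8). Lemma 7 says so for sets $D,W$ that differ by one exchange, $W=D-b+c$. For sets at exchange distance $\rho=|D\setminus W|$, adding up single exchanges gives only $|s(D)-s(W)|\le2\rho$. So one needs more than the bound in Lemma 7; one needs that optimal states can be transformed as in (i) and (ii).

**Lemma 8.** If $\sigma$ is optimal and $|D|=|W|$, then $|s(D)-s(W)|\le2$.

*Proof.* Suppose not. Then there are triples $(\sigma,D,W)$ with $\sigma$ optimal, $|D|=|W|$ and $s(D)-s(W)\ge3$. Let $\rho$ be the minimum of $|D\setminus W|$ over all these triples, for all optimal states at once. The triples attaining it are called *minimal triples*. Clearly $\rho\ge1$. If $\rho=1$, then $W=\tau D$ for a transposition $\tau$, and Lemma 7 is contradicted. So $\rho\ge2$.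

**Step 1: a minimal triple is rigid.** We show that the values one exchange away from $D$ or $W$ are determined, and that $D$ and $W$ can be moved simultaneously.

*Claim.* Let $(\sigma,D,W)$ be a minimal triple, $M=s(D)$, $m=s(W)$, $b\in D\setminus W$, $c\in W\setminus D$, $\tau=(b\,c)$, and
$$D'=\tau D=D-b+c,\qquad W'=\tau W=W-c+b.$$
Then
$$m=M-3,\qquad s(D')=M-1,\qquad s(W')=M-2. \tag{6}$$
Moreover there is an optimal state $\sigma'$ whose function $s'$ arises from $s$ by interchanging the values at $D,D'$ and at $W,W'$, and $(\sigma',D',W')$ is a minimal triple with $s'(D')=M$ and $s'(W')=m$.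

*Proof of the claim.* We have $D'\setminus W=D\setminus W'=(D\setminus W)\setminus\{b\}$, of size $\rho-1$. So neither $(\sigma,D',W)$ nor $(\sigma,D,W')$ can be one of our triples, which means $s(D')-s(W)\le2$ and $s(D)-s(W')\le2$. As $m\le M-3$,
$$s(D')\le m+2\le M-1,\qquad s(W')\ge M-2\ge m+1.$$
The nodes $\{D,D'\}$ and $\{W,W'\}$ for $\tau$ are different: $D\ne W$, and $D=W'$ would give $|D\setminus W|=1<\rho$.

*The value at $D'$.* By Lemma 7, $M-s(D')\in\{1,2\}$. If it is $2$, Lemma 7(i) gives an optimal state with value $M$ at $D'$ and still $m$ at $W$. As $|D'\setminus W|=\rho-1$ and $M-m\ge3$, this contradicts the minimality of $\rho$. So $s(D')=M-1$. Together with $s(D')\le m+2$ this gives $M-3\le m$, so $m=M-3$.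

*The value at $W'$.* By Lemma 7, $s(W')-m\in\{1,2\}$. If it is $2$, Lemma 7(i) for the node $\{W,W'\}$ gives an optimal state with value $m$ at $W'$ and still $M$ at $D$. As $|D\setminus W'|=\rho-1$, this is again a contradiction. So $s(W')=m+1=M-2$.

*The move.* The node $\{D,D'\}$ has discrepancy of absolute value $1$. Apply Lemma 7(ii) to it. If there is no second interchanged node, or it is not $\{W,W'\}$, the new optimal state has value $M$ at $D'$ and $m$ at $W$, a contradiction as before. So the second node exists and is $\{W,W'\}$. This is the state $\sigma'$, with $s'(D')=M$ and $s'(W')=m$. Finally $D'\setminus W'=((D\setminus W)\setminus\{b\})\cup\{c\}$ has size $\rho$, so $(\sigma',D',W')$ is a minimal triple. This proves the claim.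

**Step 2: the contradiction for $\rho=2$, as a guide.** Let $D\setminus W=\{b_1,b_2\}$ and $W\setminus D=\{c_1,c_2\}$. The set $X=(D\cap W)\cup\{b_2,c_1\}$ is $D-b_1+c_1$, so (6) says $s(X)=M-1$. It is also $W-c_2+b_2$, so (6) says $s(X)=M-2$. Contradiction. For $\rho\ge3$ no set is one exchange away from both $D$ and $W$. But by the claim we may move $D$ and $W$, and we move them until the moved $D$ is a neighbor of a set $X$ adjacent to the original $W$, taking care that the value at $X$ does not change on the way.

**Step 3: the contradiction in general.** Let $(\sigma_0,D,W)$ be a minimal triple with $M=s_0(D)$, where $s_0$ is the function of $\sigma_0$. Let $D\setminus W=\{b_1,\dots,b_\rho\}$, $W\setminus D=\{c_1,\dots,c_\rho\}$, and for $0\le j\le\rho-1$ let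
$$D_j=(D\setminus\{b_1,\dots,b_j\})\cup\{c_1,\dots,c_j\},\qquad W_j=(W\setminus\{c_1,\dots,c_j\})\cup\{b_1,\dots,b_j\}.$$
Then $b_j\in D_{j-1}\setminus W_{j-1}$ and $c_j\in W_{j-1}\setminus D_{j-1}$ for $1\le j\le\rho-1$, and exchanging them leads from $D_{j-1},W_{j-1}$ to $D_j,W_j$. So repeated use of the claim gives minimal triples $(\sigma_j,D_j,W_j)$ for $0\le j\le\rho-2$, with functions $s_j$ satisfying $s_j(D_j)=M$, and
$$s_j\text{ and }s_{j-1}\text{ differ only on }D_{j-1},D_j,W_{j-1},W_j. \tag{7}$$

Let $X=D_{\rho-1}$. The first part of the claim, for $(\sigma_{\rho-2},D_{\rho-2},W_{\rho-2})$ and the pair $(b_{\rho-1},c_{\rho-1})$, has $D'=X$, so (6) gives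
$$s_{\rho-2}(X)=M-1.$$
On the other hand
$$X=(D\cap W)\cup\{b_\rho,c_1,\dots,c_{\rho-1}\}=W-c_\rho+b_\rho .$$
So the claim for $(\sigma_0,D,W)$ and the pair $(b_\rho,c_\rho)$ has $W'=X$, and (6) gives
$$s_0(X)=M-2.$$
But $X$ is none of $D_0,\dots,D_{\rho-2}$, as these do not contain $c_{\rho-1}$ while $X$ does. And $X$ is none of $W_0,\dots,W_{\rho-2}$, as these contain $c_\rho$ while $X$ does not. So by (7) the value at $X$ never changed, and $s_{\rho-2}(X)=s_0(X)$. This is a contradiction. $\square$

## 8. Proofs of Theorems 3 and 1

**Deficits in an optimal state are at most one.** Let $\sigma$ be optimal, and suppose $s(D)\ge2$ for some $D$, with $|D|=d$. By Lemma 8, $s(D')\ge s(D)-2\ge0$ for all sets $D'$ of size $d$. So $\sum_{|D'|=d}s(D')\ge2$, contradicting (4). Hence $s(D)\le1$ for all $D\subseteq[l]$.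

**Theorem 3.** The lower bound was proved in Section 3. For the upper bound take an optimal state $(\varphi,a)$ for $l=\max\{\chi'(G),\zeta_r(G)\}$. States exist by Section 5, hence so do optimal ones, and we have just seen that Lemma 6 applies. It gives sets $A(x)\subseteq[l]\cup\{\infty\}$ with $1\le|A(x)|\le r$ such that the sets $A(x)\cup E_\varphi(x)$ are pairwise distinct. Naming $\infty$ as color $l+1$, we have a coloring as required with $l+1$ colors, and $\infty$ is not used on edges. So $\chi_r(G)\le l+1$. $\blacksquare$

**Theorem 1.** Let $G$ be simple of order at least $2$ and $r=1$. By Lemma 4, $\max\{\chi'(G),\zeta_1(G)\}=\zeta(G)$, so $l=\zeta(G)$ above. Each $A(x)$ has exactly one element; let $f(x)$ be this element, and $f=\varphi$ on edges. Then $f$ is a VI-total coloring with the $l+1$ colors $[l]\cup\{\infty\}$, its color sets $C(x)=A(x)\cup E_\varphi(x)$ are pairwise distinct, and only colors of $[l]$ occur on edges. So $\chi_{vt}^{vi}(G)\le\zeta(G)+1$. The lower bound $\zeta(G)\le\chi_{vt}^{vi}(G)$ was proved in Section 1. $\blacksquare$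

This also completes the proof of Proposition 2. In particular $\chi_{vt}^{vi}=\zeta$ for the connected graphs $K_n$ with $n\ge3$ odd, and $\chi_{vt}^{vi}=\zeta+1$ for the connected graphs $K_n$ with $n\ge4$ even, so each of the two values occurs for infinitely many connected graphs.
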